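# Structural zeros and the radical of the 4-cycle ideal

Throughout, $k$ is a field, $[m]=\{1,\dots,m\}$, and $\mathbb N_0=\{0,1,2,\dots\}$.

## 1. Tables, bipartite graphs, and the ideal of 4-cycles

**Definition 1 (structural zeros).** Let $m,l\ge 1$. An $m\times l$ contingency table is a matrix in $\mathbb N_0^{m\times l}$, studied together with its row sums and column sums. A set $\mathcal X_0\subseteq[m]\times[l]$ of cells is called a set of *structural zeros* if these cells are forced to be $0$. Let $\mathcal K_{m,l}$ be the complete bipartite graph on row vertices $[m]$ and column vertices $[l]$, with the edge $\{i,j\}$ identified with the cell $(i,j)$. The allowed cells are the edges of the graph $\mathcal K_{m,l}\setminus\mathcal X_0$.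

Any finite bipartite graph $G$ with a row side and a column side arises in this way. We write $R=k[x_e:e\in E(G)]$, with one variable per edge, and $x_{ij}$ for the variable of the cell $(i,j)$. A monomial of $R$ is the same thing as a table that vanishes on $\mathcal X_0$: the exponents are the entries. So we may speak of the row and column sums of a monomial.

**Example 1 (the hexagon).** Let $m=l=3$ and let $\mathcal X_0$ be the diagonal. The allowed cells are $12,13,21,23,31,32$, every vertex has degree $2$, and the graph is a 6-cycle. There are exactly two tables with all row and column sums equal to $1$, namely the monomials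
$$x_{12}x_{23}x_{31}\qquad\text{and}\qquad x_{13}x_{21}x_{32}.$$

**Definition 2 (4-cycles and their ideal).** A 4-cycle of $G$ is given by rows $i\ne i'$ and columns $j\ne j'$ such that all four cells $(i,j),(i,j'),(i',j),(i',j')$ are allowed. Its basic move has entries $+1$ at $(i,j),(i',j')$, entries $-1$ at $(i,j'),(i',j)$, and $0$ elsewhere; its binomial is $x_{ij}x_{i'j'}-x_{ij'}x_{i'j}$. Let $I_4(G)\subseteq R$ be the ideal generated by the binomials of all 4-cycles of $G$. For $G=\mathcal K_{m,l}\setminus\mathcal X_0$ we also write $\mathcal I_4^{\mathcal X_0}$.

**Example 2.** For $\mathcal K_{2,3}$ there are three 4-cycles, one for each pair of columns, and $I_4$ is generated by the three $2\times 2$ minors of a generic $2\times3$ matrix. The hexagon of Example 1 has no 4-cycle, so there $I_4=0$.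

**Definition 3 (toric ideal).** The toric ideal of the independence model with structural zeros $\mathcal X_0$ is the kernel of the ring map $R\to k[s_1,\dots,s_m,t_1,\dots,t_l]$, $x_{ij}\mapsto s_it_j$. Two monomials have the same image exactly when they have the same row sums and the same column sums, so the kernel is spanned by the differences of such pairs. It is prime, because its quotient embeds in a domain, and it contains $I_4(G)$.

**Example 3.** For the hexagon the toric ideal contains $x_{12}x_{23}x_{31}-x_{13}x_{21}x_{32}$, while $I_4=0$. So the two ideals can differ.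

**Definition 4 (radical).** An ideal $I\subseteq R$ is radical if $f^n\in I$ with $n\ge1$ implies $f\in I$; equivalently, $R/I$ is reduced, that is, has no nonzero nilpotent element.

**Example 4.** In $k[x,y]$ the ideal $(xy)$ is radical but not prime; the ideal $(x^2)$ is not radical.

**Definition 5 (moves, equivalence, tokens).** A *move* replaces a monomial $w\,x_{ij}x_{i'j'}$ by $w\,x_{ij'}x_{i'j}$, where $i,i',j,j'$ span a 4-cycle of $G$. Write $u\sim v$ if finitely many moves turn $u$ into $v$. We picture a monomial $u$ as follows: the column $T$ carries $u_{iT}$ *tokens at row $i$*, where $u_{iT}$ is the exponent of $x_{iT}$, and the row $i$ must lie in the neighborhood $N(T)$. A move lets two columns $T\ne T'$ *exchange* tokens at $i$ and $i'$. This is allowed exactly when $i\ne i'$ both lie in $N(T)\cap N(T')$, $T$ has a token at $i$, and $T'$ has a token at $i'$.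

Moves are reversible, so $\sim$ is an equivalence relation. If $u\sim v$ then $wu\sim wv$. Moves preserve all row sums and column sums. The roles of rows and columns are symmetric, and we may also let the rows carry tokens at columns.

**Example 5 (a hexagon with a helper).** Let $P$ be the $3\times4$ graph in which column $j$ misses exactly row $j$ for $j=1,2,3$, and column $4$ is adjacent to all rows. Columns $1,2,3$ form the hexagon; any two of them share only one row. So the 4-cycles pair column $4$ with one of the columns $1,2,3$. Let column $4$ have a token at row $1$. Then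
$$x_{14}\,x_{12}x_{23}x_{31}\to x_{24}\,x_{12}x_{13}x_{31}\to x_{34}\,x_{12}x_{13}x_{21}\to x_{14}\,x_{13}x_{21}x_{32},\tag{1}$$
where column $4$ exchanges successively with columns $3$, $1$, $2$. So $x_{14}\cdot x_{12}x_{23}x_{31}\sim x_{14}\cdot x_{13}x_{21}x_{32}$, although without the factor $x_{14}$ neither monomial admits any move.

## 2. Radicality for every pattern of zeros: Theorems A and B

The ideal $\mathcal I_4^{\mathcal X_0}$ need not be toric, by Example 3. The talk "Structural Zeros under the Independence Model" (https://www.tobias-windisch.de/talks/2014_structural_zeros.pdf) contains the following conjecture, for $k$ of characteristic zero: *for all $m,l\ge1$ and all $\mathcal X_0\subseteq[m]\times[l]$, the ideal $\mathcal I_4^{\mathcal X_0}$ is radical.* We want to prove or disprove it. It is false, and we can say quite precisely where.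

**Theorem A.** Let $m=l=6$, name the rows $a,b,p,c,r,s$ and the columns $1,\dots,6$, and let the allowed cells be those marked $*$:
$$\begin{array}{c|cccccc} &1&2&3&4&5&6\\\hline a&*&*&*&*&\cdot&\cdot\\ b&\cdot&*&\cdot&*&*&\cdot\\ p&*&*&\cdot&\cdot&*&*\\ c&*&\cdot&\cdot&*&\cdot&*\\ r&*&\cdot&*&\cdot&\cdot&\cdot\\ s&\cdot&*&*&\cdot&\cdot&\cdot\end{array}$$
Write $a_1$ for $x_{a1}$, and so on, and put
$$u=a_1b_4p_5c_6r_3s_2,\qquad v=a_1b_5p_6c_4r_3s_2,\qquad f=u-v.$$
Then $f^2\in\mathcal I_4^{\mathcal X_0}$ and $f\notin\mathcal I_4^{\mathcal X_0}$, over every field $k$. So $\mathcal I_4^{\mathcal X_0}$ is not radical, and the conjecture is false.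

Let $G_0$ denote the graph of Theorem A.

**Theorem B.** Let $\operatorname{char}k=0$.

1. If $\min(m,l)\le4$, then $\mathcal I_4^{\mathcal X_0}$ is radical for every $\mathcal X_0$.
2. For all $m,l\ge6$ there is $\mathcal X_0\subseteq[m]\times[l]$ with $\mathcal I_4^{\mathcal X_0}$ not radical. More precisely, $I_4(G)$ is not radical whenever $G$ has an induced subgraph isomorphic to $G_0$.
3. For every $N\ge1$ there is $\mathcal X_0$ such that $R/\mathcal I_4^{\mathcal X_0}$ has a nilpotent element $g$ with $g^N\ne0$.

The case $\min(m,l)=5$ is left undecided here.

## 3. Ideal membership as reachability by moves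

The first tool turns membership of a difference of monomials into a combinatorial question.

**Lemma 1.** For monomials $u,v$: $u-v\in I_4(G)$ if and only if $u\sim v$.

*Proof.* If $u=w_0,w_1,\dots,w_q=v$ is a sequence of moves, each $w_t-w_{t+1}$ is a monomial times a generator up to sign, and $u-v$ is the sum of these differences.

Conversely, $I_4(G)$ is spanned over $k$ by the products (monomial)$\cdot$(generator), that is, by differences of two monomials related by one move. Fix a $\sim$-class $C$ and consider the linear functional on $R$ that adds up the coefficients of the monomials in $C$. It vanishes on each such difference, because both monomials lie in $C$ or neither does. So it vanishes on $I_4(G)$. If $u\not\sim v$, the functional of the class of $u$ takes the value $1$ on $u-v$, so $u-v\notin I_4(G)$. $\square$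

## 4. One row, two rows, and hexagons

**One row.** There are no 4-cycles and $I_4=0$ is radical.

**Two rows.** Variables in columns with at most one allowed cell occur in no generator, so look at the columns adjacent to both rows. I claim that two monomials $u,v$ in these columns with equal row and column sums are equivalent. If $u\ne v$, some column $T$ has $u_{1T}>v_{1T}$ or the reverse; since the sums of row $1$ agree, we can choose $T$ with $u_{1T}>v_{1T}$ and $T'$ with $u_{1T'}<v_{1T'}$. As column sums agree, $u_{2T'}>v_{2T'}\ge0$. Exchanging the token $1$ of $T$ with the token $2$ of $T'$ lowers $\sum_e|u_e-v_e|$ by $4$, and we repeat. So for these columns $I_4$ is the whole toric ideal, which is prime. The full quotient $R/I_4(G)$ is a polynomial ring over a domain, and $I_4(G)$ is prime, hence radical.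

**Three rows: where this approach stops.** The two-row argument proves too much to survive: it shows that equal sums imply equivalence. In the hexagon the two monomials of Example 1 have equal sums, differ in each column, and admit no move at all. So moving greedily toward $v$ is impossible as soon as a hexagon appears, and $I_4$ is in general not prime. In the graph $P$ of Example 5, put $h=x_{12}x_{23}x_{31}-x_{13}x_{21}x_{32}$. By (1) and Lemma 1, $x_{14}h\in I_4(P)$, while $h\notin I_4(P)$ and $x_{14}\notin I_4(P)$.

Still, $I_4(P)$ is radical. Its generators are, up to sign,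
$$x_{12}x_{34}-x_{14}x_{32},\qquad x_{23}x_{14}-x_{13}x_{24},\qquad x_{31}x_{24}-x_{21}x_{34}.$$
In a lexicographic order with $x_{12}>x_{23}>x_{31}>$ (all others), the leading terms are $x_{12}x_{34}$, $x_{23}x_{14}$, $x_{31}x_{24}$. They are pairwise coprime, so by Buchberger's criterion the generators are a Gröbner basis, and the initial ideal is generated by squarefree monomials, hence radical. An ideal with radical initial ideal is radical: if $f^n\in I$ and $f\notin I$, replace $f$ by its normal form, whose leading term is outside the initial ideal; but the $n$-th power of that term lies in the initial ideal, a contradiction.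

**What would make $f^2$ vanish?** For $f=u-v$ with monomials $u,v$ we have
$$f^2=(u^2-uv)+(v^2-uv).\tag{2}$$
So $f^2\in I_4(G)$ as soon as $u^2\sim uv\sim v^2$, and $f\notin I_4(G)$ exactly when $u\not\sim v$. The natural attempt at proving radicality is to take the path from $u^2$ to $uv$ and carry it out on a single copy of $u$. In $P$ the helper is one token of column $4$, and column $4$ carries a token in $u^2$ if and only if it carries one in $u$; nothing is gained by squaring. In general, the monomials $u$ and $u^2$ contain the same variables, so the same first moves are available. But after some moves the two copies inside $u^2$ may be in *different* states, and a helper made of *two* tokens of one row, at different columns, can be present in the square although $u$ has only one token in that row. That is the point at which the attempt breaks, and it shows how to build a counterexample.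

## 5. A hexagon that needs two messengers: proof of Theorem A

In this section the rows carry the tokens. On the rows $b,p,c$ and the columns $4,5,6$ the graph $G_0$ is a hexagon: $b$ may sit at $4,5$; $p$ at $5,6$; $c$ at $4,6$. Put
$$h=b_4p_5c_6,\qquad h'=b_5p_6c_4,\qquad u=a_1r_3s_2\,h,\qquad v=a_1r_3s_2\,h'.$$
The row $a$ acts as a messenger that lets the hexagon turn from $h$ to $h'$. It will need one messenger at column $1$ and another at column $2$. The rows $r,s$ let a single messenger ride from $1$ to $2$.

**Step 1: list the moves.** The purpose is to know all 4-cycles of $G_0$. The allowed column sets are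
$$a:\{1,2,3,4\},\quad b:\{2,4,5\},\quad p:\{1,2,5,6\},\quad c:\{1,4,6\},\quad r:\{1,3\},\quad s:\{2,3\}.$$
The pairs of rows with two common columns are
$$a\cap b=\{2,4\},\ a\cap p=\{1,2\},\ a\cap c=\{1,4\},\ a\cap r=\{1,3\},\ a\cap s=\{2,3\},\ b\cap p=\{2,5\},\ p\cap c=\{1,6\},$$
and the other eight pairs have at most one common column:
$$b\cap c=\{4\},\ b\cap r=\emptyset,\ b\cap s=\{2\},\ p\cap r=\{1\},\ p\cap s=\{2\},\ c\cap r=\{1\},\ c\cap s=\emptyset,\ r\cap s=\{3\}.$$
So there are exactly seven 4-cycles, with moves
$$a_2b_4\leftrightarrow a_4b_2,\quad a_1p_2\leftrightarrow a_2p_1,\quad a_1c_4\leftrightarrow a_4c_1,\quad a_1r_3\leftrightarrow a_3r_1,\quad a_2s_3\leftrightarrow a_3s_2,\quad b_2p_5\leftrightarrow b_5p_2,\quad p_1c_6\leftrightarrow p_6c_1.\tag{3}$$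

**Step 2: $f\notin\mathcal I_4^{\mathcal X_0}$.** We compute the whole $\sim$-class of $u$. For each monomial below we check which of the $14$ monomials in (3) divide it.

- $u_0=u=a_1b_4p_5c_6r_3s_2$: only $a_1r_3$, leading to $u_1$.
- $u_1=a_3b_4p_5c_6r_1s_2$: only $a_3r_1$ (back to $u_0$) and $a_3s_2$ (to $u_2$).
- $u_2=a_2b_4p_5c_6r_1s_3$: only $a_2s_3$ (back to $u_1$) and $a_2b_4$ (to $u_3$).
- $u_3=a_4b_2p_5c_6r_1s_3$: only $a_4b_2$ (back to $u_2$) and $b_2p_5$ (to $u_4$).
- $u_4=a_4b_5p_2c_6r_1s_3$: only $b_5p_2$ (back to $u_3$).

So the class of $u$ is $\{u_0,\dots,u_4\}$. All five contain $c_6$, while $v$ contains $c_4$. Hence $u\not\sim v$, and $f=u-v\notin\mathcal I_4^{\mathcal X_0}$ by Lemma 1. The class ends at $u_4$ because $p_2$ now waits for a messenger at column $1$, and the only messenger is at column $4$.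

**Step 3: two messengers turn the hexagon.** With both $a_1$ and $a_2$ present, the following moves from (3) are possible:
$$\begin{aligned}
a_1a_2\,b_4p_5c_6&\to a_1a_4\,b_2p_5c_6 &&(a_2b_4\to a_4b_2)\\
&\to a_1a_4\,b_5p_2c_6&&(b_2p_5\to b_5p_2)\\
&\to a_2a_4\,b_5p_1c_6&&(a_1p_2\to a_2p_1)\\
&\to a_2a_4\,b_5p_6c_1&&(p_1c_6\to p_6c_1)\\
&\to a_1a_2\,b_5p_6c_4&&(a_4c_1\to a_1c_4).
\end{aligned}$$
That is,
$$a_1a_2\,h\sim a_1a_2\,h'.\tag{4}$$

**Step 4: one messenger rides from $1$ to $2$.** We have $a_1r_3s_2\to a_3r_1s_2\to a_2r_1s_3$. Put $u_2=a_2r_1s_3\,h$ (as in Step 2) and $v_2=a_2r_1s_3\,h'$. Then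
$$u\sim u_2,\qquad v\sim v_2.\tag{5}$$

**Step 5: $u^2\sim uv\sim v^2$.** The two copies in a square are put into different states, so that (4) applies. By (5) and (4),
$$u^2\sim u\,u_2=a_1a_2\,r_1r_3s_2s_3\,h\,h\ \sim\ a_1a_2\,r_1r_3s_2s_3\,h\,h'=u\,v_2\sim uv,$$
$$v^2\sim v\,v_2=a_1a_2\,r_1r_3s_2s_3\,h'h'\ \sim\ a_1a_2\,r_1r_3s_2s_3\,h\,h'=u\,v_2\sim uv.$$
By Lemma 1 and (2), $f^2\in\mathcal I_4^{\mathcal X_0}$. No step used anything about $k$. $\square$

## 6. Reducedness of the quotient as a condition on pairs of monomials

For Theorem B(1) we must control all polynomials $f$, not only differences of two monomials. In characteristic $0$ the phenomenon (2) turns out to be the only obstruction.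

**Definition 6.** The graph $G$ is *good* if for all monomials $u,v$ of $R$: $u^2\sim uv\sim v^2$ implies $u\sim v$.

**Example 6.** The hexagon is good: there $\sim$ is equality, and $u^2=uv$ gives $u=v$. The graph $G_0$ is not good, by Section 5.

**Proposition 2.** In characteristic $0$, $I_4(G)$ is radical if and only if $G$ is good.

*Proof.* If $u^2\sim uv\sim v^2$ and $u\not\sim v$, then $(u-v)^2\in I_4(G)$ and $u-v\notin I_4(G)$, by (2) and Lemma 1. So radical implies good. Now let $G$ be good.

**Step 1: pass to a monoid algebra.** Let $Q$ be the commutative monoid of monomials modulo $\sim$. The ring map $R\to k[Q]$ sending a monomial to its class is surjective and kills $I_4(G)$. If an element lies in the kernel, its coefficients sum to $0$ over each class, so it is a linear combination of differences $w-w'$ with $w\sim w'$, and it lies in $I_4(G)$ by Lemma 1. So $R/I_4(G)\cong k[Q]$. Goodness says: for $x,y\in Q$, $x^2=xy=y^2$ implies $x=y$.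

**Step 2: a stronger form of goodness.** We show: *if $a,b\in Q$ satisfy $a^{n+1}=a^nb$ and $b^{n+1}=b^na$ for some $n\ge1$, then $a=b$.* By induction on $j$, $a^nb^j=a^{n+j}$: indeed $a^nb^{j+1}=a^{n+j}b=a^j\cdot a^nb=a^{n+j+1}$. Likewise $b^na^j=b^{n+j}$. Let $M\ge2n$. A word $a^ib^j$ with $i+j=M$ has $i\ge n$ or $j\ge n$, so it equals $a^M$ or $b^M$. Moreover $a^M=a^nb^{M-n}$, and since $M-n\ge n$ this equals $b^M$. So for every length $\ge2n$ all words in $a,b$ of that length agree.

Let $M\ge1$ be minimal such that for each length $\ge M$ all words of that length agree. Suppose $M\ge2$. Take $x=a^ib^j$ and $y=a^{i-1}b^{j+1}$ with $i\ge1$, $i+j=M-1$. Then $x^2,xy,y^2$ are words of length $2(M-1)\ge M$, so they are equal, and $x=y$ by goodness. So all words of length $M-1\ge1$ agree, contradicting minimality. Hence $M=1$, that is, $a=b$.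

**Step 3: cut $Q$ into cancellative pieces.** Write $a\preceq b$ if $a$ divides some power $b^n$, $n\ge1$, in $Q$. This is reflexive and transitive; let $\eta$ be the associated equivalence relation ($a\preceq b$ and $b\preceq a$). The classes are partially ordered. The class of $ab$ is the join of the classes of $a$ and $b$: both divide $ab$, and if $a\mid c^n$ and $b\mid c^{n'}$ then $ab\mid c^{n+n'}$. In particular each class $Q_\alpha$ is closed under multiplication.

Each $Q_\alpha$ is cancellative. Let $a,b,c\in Q_\alpha$ with $ac=bc$. As $c\preceq a$, we have $a^n=cd$ for some $n\ge1$, $d\in Q$. So $a^{n+1}=acd=bcd=ba^n$. In the same way $b^{n'+1}=ab^{n'}$ for some $n'\ge1$. Multiplying by powers of $a$ and of $b$, we may assume $n=n'$. Step 2 gives $a=b$.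

**Step 4: each piece has a reduced algebra.** A commutative cancellative semigroup embeds in an abelian group, so $Q_\alpha\subseteq\Gamma_\alpha$ and $k[Q_\alpha]\subseteq k[\Gamma_\alpha]$. Any element of $k[\Gamma_\alpha]$ involves finitely many group elements, so it lies in $k[\mathbb Z^r\times T]$ for some $r\ge 0$ and some finite abelian group $T$. This is a Laurent polynomial ring over $k[T]$. Since $\operatorname{char}k=0$, Maschke's theorem says that $k[T]$ is semisimple; being commutative, it is a product of fields. A Laurent polynomial ring over a product of finitely many fields is a product of domains, hence reduced. So $k[\Gamma_\alpha]$ and $k[Q_\alpha]$ are reduced.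

**Step 5: assemble.** Suppose $0\ne f\in k[Q]$ and $f^n=0$. Write $f=\sum_\alpha f_\alpha$ with $f_\alpha\in k[Q_\alpha]$, and choose $\alpha$ minimal among the finitely many classes with $f_\alpha\ne0$. A product $f_{\beta_1}\cdots f_{\beta_n}$ of nonzero components lies in $k[Q_\beta]$ with $\beta=\beta_1\vee\dots\vee\beta_n$. If $\beta=\alpha$, all $\beta_i\preceq\alpha$, so all $\beta_i=\alpha$ by minimality. Hence the $\alpha$-component of $f^n$ is $f_\alpha^n$, and $f_\alpha^n=0$. By Step 4, $f_\alpha=0$, a contradiction. So $k[Q]\cong R/I_4(G)$ is reduced. $\square$

It remains to prove that every graph with at most four rows or at most four columns is good.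

## 7. Simple reductions and merging equal columns

An *induced subgraph* of $G$ consists of a set of vertices and all edges of $G$ between them. The following four facts hold.

- **(F1)** Induced subgraphs of good graphs are good. More precisely, on monomials of an induced subgraph $G'$, equivalence in $G$ and in $G'$ coincide. Indeed, a vertex of degree $0$ in a monomial keeps degree $0$ under moves, because moves preserve row and column sums. So every move uses only rows and columns of $G'$, and its 4-cycle lies in $G'$.
- **(F2)** An edge $e$ that lies in no 4-cycle may be deleted without affecting goodness. Its exponent is invariant under moves, so $u^2\sim uv$ forces $2u_e=u_e+v_e$, that is, $u_e=v_e$; and moves ignore the common power of $x_e$.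
- **(F3)** If $u^2\sim uv$, then $u,v$ have the same row sums and column sums, because these satisfy $2\sigma(u)=\sigma(u)+\sigma(v)$.
- **(F4)** Interchanging rows and columns changes nothing.

The next lemma lets us assume that distinct columns have distinct neighborhoods.

**Lemma 3.** Let $T\ne T'$ be columns with $N(T)=N(T')$. If $G-T'$ is good, then $G$ is good.

*Proof.* Let $\varphi$ be the multiplicative map on monomials that gives all tokens of $T'$ to $T$; it takes monomials of $G$ to monomials of $G-T'$.

**Step 1: $u\sim v$ implies $\varphi(u)\sim\varphi(v)$.** A move between $T$ and $T'$ becomes the identity under $\varphi$; a move between $T'$ and a third column becomes the same move with $T$; other moves are unchanged.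

**Step 2: a converse.** We claim: if $u,v$ have the same column sums and $\varphi(u)\sim\varphi(v)$ in $G-T'$, then $u\sim v$. A move on $\varphi(u)$ lifts to a move on $u$: if it uses a token of $T$, that token belongs in $u$ to $T$ or to $T'$, and we let this column make the exchange, which is allowed as $N(T)=N(T')$. Lifting the whole path, we find $u''\sim u$ with $\varphi(u'')=\varphi(v)$. Moves preserve column sums, so $u''$ and $v$ have the same column sums. They differ only in the columns $T,T'$, and $u''_{iT}+u''_{iT'}=v_{iT}+v_{iT'}$ for every row $i$. If $u''\ne v$, then, as the sums of column $T$ agree, there are $i,i'$ with $u''_{iT}>v_{iT}$ and $u''_{i'T}<v_{i'T}$. Then $u''_{i'T'}>v_{i'T'}\ge0$ and $u''_{iT'}<v_{iT'}$. Exchanging the token $i$ of $T$ with the token $i'$ of $T'$ is allowed and lowers $\sum_e|u''_e-v_e|$ by $4$. Iterating, $u''\sim v$.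

**Step 3: conclusion.** Let $u^2\sim uv\sim v^2$. By Step 1, $\varphi(u)^2\sim\varphi(u)\varphi(v)\sim\varphi(v)^2$ in $G-T'$. So $\varphi(u)\sim\varphi(v)$ because $G-T'$ is good. By (F3) the column sums of $u,v$ agree, and Step 2 gives $u\sim v$. $\square$

## 8. A full column as a ferry

In Example 5 a token of the full column $4$ traveled around the hexagon and turned it. The next lemma is a general version: where the full column can reach, equal sums suffice for equivalence, as in the two-row case; where it cannot reach, it plays no role.

**Lemma 4.** Let $U$ be a column adjacent to all rows. If $G-U$ is good, then $G$ is good.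

**Definition 7.** For a monomial $u$ in which $U$ carries a token, let $\Gamma_u$ be the digraph on the rows with an arc $j\to i$ ($i\ne j$) whenever some column $T\ne U$ has $i,j\in N(T)$ and $u_{iT}\ge1$. Such an arc says that $U$ could trade a token at $j$ for a token of $T$ at $i$. Let $S(u)$ be the set of rows reachable in $\Gamma_u$ from the rows at which $U$ has tokens, including those rows.

**Example 7.** In $P$ with $U=4$ and $u=x_{14}x_{12}x_{23}x_{31}$, column $1$ ($N=\{2,3\}$, token at $3$) gives $2\to3$, column $2$ gives $3\to1$, column $3$ gives $1\to2$. Starting from row $1$, we get $S(u)=\{1,2,3\}$.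

*Proof of Lemma 4.* Let $u^2\sim uv\sim v^2$. If $U$ carries no token in $u$, then by (F3) it carries none in $v$, and by (F1) the relations hold in $G-U$, which is good; so $u\sim v$. From now on $U$ carries at least one token in $u$.

**Step 1: a block decomposition.** The purpose is to separate what $U$ can reach from what it cannot. Let $S=S(u)$, let $\mathcal C_1$ be the set of columns $T$ with $N(T)\cap S\ne\emptyset$ (so $U\in\mathcal C_1$), and let $\mathcal C_2$ be the set of the other columns. Every token of $u$ in a column $T\in\mathcal C_1$ is at a row of $S$. For $T=U$ this is the definition of $S$. For $T\ne U$ choose $j\in N(T)\cap S$; if $T$ has a token at $i$, then $i=j$ or $j\to i$ is an arc, so $i\in S$. Tokens of columns in $\mathcal C_2$ are at rows outside $S$. So $u$ is supported in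
$$E'=(S\times\mathcal C_1)\cup(S^c\times\mathcal C_2).$$
A monomial supported in $E'$ stays supported in $E'$ under moves, and each move on it stays within $\mathcal C_1$ or within $\mathcal C_2$. Indeed, an exchange between $T\in\mathcal C_1$ and $T'\in\mathcal C_2$ would use a token of $T$ at a row of $S$ lying in $N(T')$, which is impossible. Exchanges within $\mathcal C_1$ permute tokens at rows of $S$ among columns of $\mathcal C_1$, and similarly for $\mathcal C_2$.

So $uv\sim u^2$ is supported in $E'$, hence $v$ is. Write $u=u_1u_2$ and $v=v_1v_2$ according to the two blocks. Since moves act within blocks, $u_2^2\sim u_2v_2\sim v_2^2$, and these equivalences use only columns of $\mathcal C_2$, so they hold in $G-U$. As $G-U$ is good, $u_2\sim v_2$. Also $u_1^2\sim u_1v_1$, so $u_1,v_1$ have equal row and column sums by (F3). It remains to show $u_1\sim v_1$.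

**Step 2: $S$ is constant on $\sim$-classes.** Let $u'\sim u$. Then $u'$ is supported in $E'$ by Step 1. The tokens of $U$ in $u'$ are at rows of $S(u)$. An arc of $\Gamma_{u'}$ starting at a row $j\in S(u)$ comes from a column $T\ne U$ with $j\in N(T)$, so $T\in\mathcal C_1$, and the tokens of $T$ in $u'$ lie at rows of $S(u)$; so the arc ends in $S(u)$. Hence $S(u')\subseteq S(u)$, and by symmetry $S(u')=S(u)$.

Moreover $S(u_1)=S(u)$: arcs of $\Gamma_u$ starting in $S$ come from columns of $\mathcal C_1$, that is, from tokens of $u_1$, so they are arcs of $\Gamma_{u_1}$; and $\Gamma_{u_1}\subseteq\Gamma_u$. All rows with tokens of $u_1$ lie in $S=S(u_1)$. So the following claim, applied to $u_1,v_1$, finishes the proof.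

**Claim.** *Let $u,v$ have equal row sums and equal column sums, let $U$ carry a token in $u$, and let every row carrying a token of $u$ lie in $S(u)$. Then $u\sim v$.*

It suffices to show: if $u\ne v$, then some $u'\sim u$ has $\sum_e|u'_e-v_e|<\sum_e|u_e-v_e|$. The hypotheses pass to $u'$, because moves preserve row and column sums, hence also the set of rows carrying tokens, and $S(u')=S(u)$ by Step 2. Then induction on the distance applies.

**Step 3: a cycle of surpluses and deficits.** The purpose is to find a closed pattern of corrections. In each column $T$, surplus rows ($u_{iT}>v_{iT}$) and deficit rows ($u_{iT}<v_{iT}$), counted with multiplicity $|u_{iT}-v_{iT}|$, are equally many, since column sums agree. Pair them, and for each pair draw an arc (surplus row) $\to$ (deficit row) labeled $T$. Since row sums agree, every row has equal in- and outdegree. As $u\ne v$ there is an arc, so there is a directed cycle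
$$i_1\to i_2\to\dots\to i_\rho\to i_1$$
with distinct rows, $\rho\ge2$; let $T_t$ be the label of the arc out of $i_t$. Indices are cyclic. The cells $(i_t,T_t)$ are distinct surplus cells, so they carry tokens of $u$, and $i_t\in S(u)$. The cells $(i_{t+1},T_t)$ are distinct deficit cells, so they carry tokens of $v$. Hence $i_t,i_{t+1}\in N(T_t)$. If we could move one token of each $T_t$ from $i_t$ to $i_{t+1}$, the distance would drop by $2\rho$. The column $U$ serves as the ferry; recall that $U$ is adjacent to all rows, so an exchange of $U$'s token $i$ with a token $i'\ne i$ of $T$ needs only $i,i'\in N(T)$.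

**Step 4: some label is $U$.** Here $U$ needs to be corrected itself, and it starts where it has a surplus. Rotate so that $T_\rho=U$. Let $\beta<\rho$ be the largest index in $\{1,\dots,\rho-1\}$ with $T_\beta=U$, or $\beta=0$ if there is none. Then $\beta\ne\rho-1$: for $\beta=0$ because $\rho\ge2$; for $\beta\ge1$ because otherwise $i_\rho$ would be both a deficit row of $U$ (end of the arc labeled $T_{\rho-1}=U$) and a surplus row of $U$.

Start with the token of $U$ at $i_\rho$. Let $U$ exchange it with the token $i_{\rho-1}$ of $T_{\rho-1}$, then the new token $i_{\rho-1}$ with the token $i_{\rho-2}$ of $T_{\rho-2}$, and so on, finally with the token $i_{\beta+1}$ of $T_{\beta+1}$. None of these columns is $U$. Each exchange is allowed since $i_t,i_{t+1}\in N(T_t)$, and the token at $(i_t,T_t)$ is still there when it is needed, because the cells $(i_t,T_t)$ are distinct and each exchange removes from a column other than $U$ only a token at one such cell. As a result, each $T_t$ with $\beta<t<\rho$ has moved a token from $i_t$ to $i_{t+1}$, and $U$ has moved a token from its surplus row $i_\rho$ to $i_{\beta+1}$. The latter is a deficit row of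 $U$: it is the end of the arc labeled $T_\beta=U$ if $\beta\ge1$, and of the arc labeled $T_\rho=U$ if $\beta=0$. So $\rho-\beta$ tokens have moved from distinct surplus cells to distinct deficit cells, and the distance has dropped by $2(\rho-\beta)$.

**Step 5: no label is $U$; the way to the cycle.** Now $U$ must travel to the cycle, do the work, and return. Let $V=\{i_1,\dots,i_\rho\}\subseteq S(u)$. Take a shortest path $k_0\to k_1\to\dots\to k_\sigma$ in $\Gamma_u$ from a row carrying a token of $U$ to $V$, $\sigma\ge0$. So $k_\sigma\in V$, the rows $k_0,\dots,k_{\sigma-1}$ are not in $V$, all $k_\tau$ are distinct, and for $1\le\tau\le\sigma$ there is a column $P_\tau\ne U$ with a token at $k_\tau$ and $k_{\tau-1},k_\tau\in N(P_\tau)$. Rotate so that $k_\sigma=i_1$.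

*Way in.* $U$ exchanges its token $k_0$ with the token $k_1$ of $P_1$, then $k_1$ with the token $k_2$ of $P_2$, and so on. The cells $(k_\tau,P_\tau)$ are distinct, so the tokens are available. At the end, $U$ has a token at $k_\sigma=i_1$, and each $P_\tau$ has a token at $k_{\tau-1}$ in place of one at $k_\tau$. The only token at a row of $V$ that was taken from a column other than $U$ is the one at $(i_1,P_\sigma)$ (if $\sigma\ge1$). So the tokens at $(i_t,T_t)$, $t\ge2$, are untouched.

*Around the cycle.* $U$ exchanges $i_1$ for the token $i_\rho$ of $T_\rho$, then $i_\rho$ for the token $i_{\rho-1}$ of $T_{\rho-1}$, and so on, finally $i_3$ for the token $i_2$ of $T_2$. (If $\rho=2$, there is just the one exchange of $i_1$ for the token $i_2$ of $T_2$.) Now each $T_t$ with $t\ge2$ has moved a token from $i_t$ to $i_{t+1}$, and $U$ has a token at $i_2$.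

**Step 6: no label is $U$; closing the cycle and going back.** It remains to correct $T_1$ and to undo the way in. There are two subcases.

*First subcase: $\sigma=0$ or $P_\sigma\ne T_1$.* Then $T_1$ still has a token at $i_1$: the way in took from row $i_1$ only a token of $P_\sigma\neq T_1$ (or nothing, if $\sigma=0$), and the walk around the cycle took no token at $i_1$ from a column other than $U$. Since $i_1,i_2\in N(T_1)$, exchange this token with the token $i_2$ of $U$. Now $T_1$ has moved a token from $i_1$ to $i_2$, and $U$ is at $i_1=k_\sigma$. Go back: $U$ exchanges $k_\sigma$ for the token $k_{\sigma-1}$ of $P_\sigma$, and so on, down to $k_1$ for the token $k_0$ of $P_1$. These tokens were placed on the way in and are still there, because the exchanges in between took from columns other than $U$ only tokens at rows of $V$, while $k_0,\dots,k_{\sigma-1}\notin V$. This undoes the way in.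

*Second subcase: $\sigma\ge1$ and $P_\sigma=T_1$.* Then $T_1$ has, from the way in, a token at $k_{\sigma-1}$ in place of one at $i_1$. This token is still there since $k_{\sigma-1}\notin V$. We have $k_{\sigma-1}\in N(P_\sigma)=N(T_1)$, $i_2\in N(T_1)$, and $k_{\sigma-1}\ne i_2$. So $U$ may exchange its token $i_2$ with the token $k_{\sigma-1}$ of $T_1$. Now, compared with $u$, $T_1$ has a token at $i_2$ in place of one at $i_1$, and $U$ is at $k_{\sigma-1}$. Go back along $P_{\sigma-1},\dots,P_1$ as before; the needed tokens are at the rows $k_{\sigma-2},\dots,k_0$, which lie outside $V$ and differ from $k_{\sigma-1}$, so they were not touched.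

In both subcases the net effect on $u$ is that every $T_t$ moved a token from $i_t$ to $i_{t+1}$ and nothing else changed. The distance has dropped by $2\rho$. This proves the claim and Lemma 4. $\square$

In Example 7 with $v=x_{14}x_{13}x_{21}x_{32}$, the correction cycle is $1\to3\to2\to1$ with labels $2,1,3$, and $\sigma=0$; the procedure of Steps 5 and 6 is exactly the chain (1).

## 9. Families of 4-cycles that are two-sided at every edge

When there is no full column, equal sums do not suffice (the hexagon), and we must use the hypothesis $u^2\sim uv$. The next lemma gives a situation where a path for $u^2$ does descend to $u$. The reason will be that the only obstruction is a set of zero exponents of $u$, and $u$ and $u^2$ have the same zero exponents.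

Let $F$ be a set of 4-cycles of $G$. For each $f\in F$ choose one direction of its move and call it *raising* $f$; it changes the exponents by $+1$ on two opposite edges and by $-1$ on the other two. The reverse is *lowering* $f$. Write $\sim_F$ for equivalence under moves from $F$.

**Lemma 5.** Suppose every edge $e$ gets $+1$ from at most one $f=:f_+(e)\in F$ and $-1$ from at most one $f=:f_-(e)\in F$. If $u^2\sim_Fuv$, then $u\sim_Fv$.

**Example 8.** In $\mathcal K_{2,3}$ let $f_{12},f_{23},f_{31}$ be the three 4-cycles, where raising $f_{12}$ moves one unit of row $1$ from column $1$ to column $2$ and one unit of row $2$ from column $2$ to column $1$; similarly for $f_{23}$ (row $1$ from $2$ to $3$, row $2$ back) and $f_{31}$ (row $1$ from $3$ to $1$, row $2$ back). Then each of the six edges gets $+1$ from exactly one and $-1$ from exactly one. For example the edge $(1,2)$ has $f_+=f_{12}$, $f_-=f_{23}$, and the edge $(2,2)$ has $f_+=f_{23}$, $f_-=f_{12}$. In contrast, in the graph $G_0$ the edge $(a,1)$ lies in three 4-cycles (with $p$, $c$, $r$), so the family of all its 4-cycles does not satisfy the hypothesis for any choice of directions.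

*Proof of Lemma 5.* Note that $f_+(e)\ne f_-(e)$ when both exist.

**Step 1: record a path by counting raisings.** For $h\in\mathbb Z^F$ put
$$(u+\partial h)_e=u_e+h(f_+(e))-h(f_-(e)),\tag{6}$$
where missing terms are $0$. This is the exponent vector obtained from $u$ by raising each $f$ a net number $h(f)$ of times. Let $P(u)=\{h\in\mathbb Z^F:u+\partial h\ge0\}$. If $h$ and $h+\mathbf 1_f$ both lie in $P(u)$, then raising $f$ is a legal move from $u+\partial h$, since the two edges that lose $1$ have exponent at least $1$. The path from $u^2$ to $uv$ gives a sequence $0=h^0,h^1,\dots,h^q=:h$ in $P(2u)$ (exponents of $u^2$ being $2u$) with consecutive terms differing by $\pm1$ in one coordinate. At its end $2u+\partial h=u+v$, so $v=u+\partial h$. Hence $0,h\in P(u)$. We must connect $0$ to $h$ inside $P(u)$ by unit steps.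

**Step 2: frozen elements.** We isolate the coordinates that cannot move. Call $f\in F$ *frozen* if it lies on a cycle of distinct elements $f_0,\dots,f_{n-1}\in F$, $n\ge2$, with edges $e_0,\dots,e_{n-1}$ such that
$$f_t=f_-(e_t),\qquad f_{t+1}=f_+(e_t),\qquad u_{e_t}=0\qquad\text{for all }t\ (\text{indices mod }n).$$
For instance, in Example 8, if column $2$ is empty in $u$, then $f_{12},f_{23}$ form such a cycle, with the edges $(2,2)$ and $(1,2)$: no move can use an empty column.

For $h'\in P(2u)$, (6) at $e_t$ reads $0+h'(f_{t+1})-h'(f_t)\ge0$. So $h'(f_0)\le h'(f_1)\le\dots\le h'(f_{n-1})\le h'(f_0)$, and all these are equal. Since one step of the path changes only one coordinate and $n\ge2$, no step changes a frozen coordinate. As $h^0=0$, we get $h=0$ on frozen elements.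

**Step 3: go up to the maximum.** The set $P(u)$ is defined by inequalities of the forms $h'(f)-h'(g)\le c$, $h'(f)\le c$, $-h'(g)\le c$ (and inequalities $u_e\ge0$, which hold). It is closed under the coordinatewise maximum $\vee$: if $h'(f)\le c+h'(g)$ and $h''(f)\le c+h''(g)$, then $\max(h',h'')(f)\le c+\max(h',h'')(g)$, and the one-term inequalities are clear. So $h\vee0\in P(u)$, and $h\vee0=0$ on frozen elements. We claim:

*If $A\le B$ are in $P(u)$, $A\ne B$, and $A=B$ on frozen elements, then $A+\mathbf 1_f\in P(u)$ for some $f$ with $A(f)<B(f)$.*

Then $A+\mathbf 1_f\le B$, still with equality on frozen elements, and we can iterate until we reach $B$. With $B=h\vee0$, starting once from $A=0$ and once from $A=h$, we get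
$$u\sim_Fu+\partial(h\vee0)\sim_Fu+\partial h=v.$$

**Step 4: proof of the claim.** Let $\mathcal S=\{f:A(f)<B(f)\}\ne\emptyset$ and $w=u+\partial A$, and suppose that $A+\mathbf 1_f\notin P(u)$ for all $f\in\mathcal S$. Then for each $f\in\mathcal S$ there is an edge $e$ with $f_-(e)=f$ and $w_e=0$. If $f_+(e)$ does not exist, then
$$(u+\partial B)_e=u_e-B(f)<u_e-A(f)=w_e=0,$$
contradicting $B\in P(u)$. If $g=f_+(e)$ exists and $g\notin\mathcal S$, then $A(g)=B(g)$ and
$$(u+\partial B)_e=u_e+B(g)-B(f)<u_e+A(g)-A(f)=w_e=0,$$
again a contradiction. So $g=f_+(e)\in\mathcal S$, and $g\ne f$. Following $f\mapsto g$ in the finite set $\mathcal S$, we find a cycle of $n\ge2$ distinct elements $f_0,\dots,f_{n-1}\in\mathcal S$ and edges $e_t$ with $f_t=f_-(e_t)$, $f_{t+1}=f_+(e_t)$ and $w_{e_t}=0$. Summing over the cycle,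
$$0=\sum_tw_{e_t}=\sum_t\bigl(u_{e_t}+A(f_{t+1})-A(f_t)\bigr)=\sum_tu_{e_t}.$$
So all $u_{e_t}=0$, and $f_0,\dots,f_{n-1}$ are frozen. But $A<B$ on $\mathcal S$, contradicting $A=B$ on frozen elements. $\square$

## 10. Cyclic orientations of the triples in $[4]$: proof of Theorem B(1)

**Step 1: reduce to one graph.** By Proposition 2 we must show that $G=\mathcal K_{m,l}\setminus\mathcal X_0$ is good if $\min(m,l)\le4$. By (F4) we may assume at most four rows. Adding rows without edges changes neither the ring nor the 4-cycles, so let the rows be exactly $1,2,3,4$. The edge of a column with one neighbor lies in no 4-cycle; by (F2) we may delete it, so columns with at most one neighbor may be deleted. By Lemma 3, applied repeatedly, we may assume that distinct columns have distinct neighborhoods. By Lemma 4 we may delete a column with neighborhood $\{1,2,3,4\}$. What remains is an induced subgraph of the graph $H$ with rows $1,2,3,4$ and the ten columns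
$$A_k\ (k=1,\dots,4),\quad N(A_k)=[4]\setminus\{k\};\qquad r_{ij}\ (1\le i<j\le4),\quad N(r_{ij})=\{i,j\}.$$
By (F1) it suffices to show that $H$ is good. We show more: $u^2\sim uv$ in $H$ implies $u\sim v$.

**Step 2: thin out the 4-cycles.** We want to apply Lemma 5, but not to all 4-cycles of $H$: an edge $(i,A_k)$ with $N(A_k)=\{i,j,m\}$ lies in four of them, two for each of the pairs $\{i,j\}$, $\{i,m\}$. So we pass to a smaller family with the same equivalence.

Let $u^2\sim uv$, and let $n_{ij}$ be the column sum of $r_{ij}$ in $u$, which is also that in $v$ by (F3). Delete all $r_{ij}$ with $n_{ij}=0$; they carry no tokens in $u$, in $v$, or along the path. Two columns give a 4-cycle for each pair of common rows. For $k\ne l$, $A_k$ and $A_l$ have exactly the two common rows $\{i,j\}=[4]\setminus\{k,l\}$; the column $r_{ij}$ has two common rows exactly with $A_k$ and $A_l$, where $\{k,l\}=[4]\setminus\{i,j\}$; two different columns $r_{ij},r_{i'j'}$ have at most one. So the remaining 4-cycles are $(A_k,A_l\,|\,i,j)$, and, for $n_{ij}>0$, $(A_k,r_{ij}\,|\,i,j)$ and $(A_l,r_{ij}\,|\,i,j)$.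

If $n_{ij}>0$, the exchange between $A_k$ (token $i$) and $A_l$ (token $j$) is a composition of exchanges with $r_{ij}$, provided $r_{ij}$ carries a token. If $r_{ij}$ has a token $i$, exchange it with the token $j$ of $A_l$, then exchange the token $j$ of $r_{ij}$ with the token $i$ of $A_k$. If $r_{ij}$ has a token $j$, exchange it with the token $i$ of $A_k$, then exchange the token $i$ of $r_{ij}$ with the token $j$ of $A_l$. In both cases $r_{ij}$ ends as it began. Column sums are invariant, so on monomials in which all remaining columns $r_{ij}$ have positive column sums, $\sim$ equals $\sim_F$, where $F$ consists, for each pair $\{i,j\}$ with $\{k,l\}=[4]\setminus\{i,j\}$, of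
$$F_{ij}=(A_k,A_l\,|\,i,j)\ \text{ if }n_{ij}=0;\qquad F_{ij}^k=(A_k,r_{ij}\,|\,i,j),\ \ F_{ij}^l=(A_l,r_{ij}\,|\,i,j)\ \text{ if }n_{ij}>0.$$
This applies to $u$ and $v$ (column sums $n_{ij}$) and to all monomials on the path from $u^2$ to $uv$ (column sums $2n_{ij}$). So $u^2\sim_Fuv$.

**Step 3: choose the directions.** Orient the four triples cyclically:
$$A_4:1\to2\to3\to1,\qquad A_3:2\to1\to4\to2,\qquad A_2:1\to3\to4\to1,\qquad A_1:3\to2\to4\to3.$$
Each pair $\{i,j\}$ lies in two triples, and these orient it oppositely:

| pair | orientations |
|---|---|
| $12$ | $1\to2$ in $A_4$, $2\to1$ in $A_3$ |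
| $23$ | $2\to3$ in $A_4$, $3\to2$ in $A_1$ |
| $13$ | $3\to1$ in $A_4$, $1\to3$ in $A_2$ |
| $14$ | $1\to4$ in $A_3$, $4\to1$ in $A_2$ |
| $24$ | $4\to2$ in $A_3$, $2\to4$ in $A_1$ |
| $34$ | $3\to4$ in $A_2$, $4\to3$ in $A_1$ |

Let raising $F_{ij}$ or $F_{ij}^k$ be the exchange in which the token of each triple column involved moves along that column's orientation of $\{i,j\}$. For $F_{ij}$ both $A_k$ and $A_l$ are involved; in an exchange their tokens move in opposite directions along $\{i,j\}$, and this is consistent because the two orientations are opposite.

**Step 4: check the hypothesis of Lemma 5.** Consider an edge $(i,A_k)$ with $N(A_k)=\{i,j,m\}$. It lies in exactly two members of $F$: one for the pair $\{i,j\}$ (namely $F_{ij}$ or $F_{ij}^k$, depending on $n_{ij}$) and one for the pair $\{i,m\}$. In the cyclic orientation of the triple one arc enters $i$ and one leaves $i$. So one of the two raisings brings a token of $A_k$ to $i$ and gives $+1$, and the other takes one away and gives $-1$.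

Consider an edge $(i,r_{ij})$ of the remaining graph, so $n_{ij}>0$. (Here $i$ is either of the two rows of the column.) It lies in exactly $F_{ij}^k$ and $F_{ij}^l$. Raising $F_{ij}^k$ moves the token of $r_{ij}$ against the orientation of $\{i,j\}$ in $A_k$, and raising $F_{ij}^l$ against that in $A_l$. These are opposite, so one gives $+1$ at the edge and the other $-1$.

So the hypothesis of Lemma 5 holds, and $u^2\sim_Fuv$ gives $u\sim_Fv$, hence $u\sim v$. So $H$ is good, and Theorem B(1) is proved. $\square$

## 11. Larger tables and nilpotents of high order: proof of Theorem B(2) and (3)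

**Step 1: induced copies of $G_0$.** We transport the counterexample into larger graphs. Let $G$ have an induced subgraph isomorphic to $G_0$, and regard the monomials $u,v$ of Theorem A as monomials of $G$. By (F1), equivalence of monomials of the induced subgraph is the same in $G$ and in $G_0$. So $u^2\sim uv\sim v^2$ and $u\not\sim v$ in $G$, and by (2) and Lemma 1, $(u-v)^2\in I_4(G)$ while $u-v\notin I_4(G)$. So $I_4(G)$ is not radical. For $m,l\ge6$, place $G_0$ in a $6\times6$ corner of the table and let all other cells be structural zeros. This proves (2).

**Step 2: many independent copies.** To get nilpotents of high order, let $G$ be the disjoint union of $N$ copies of $G_0$; this is a $6N\times6N$ table whose structural zeros are all cells outside the copies. Let $R_0$ be the polynomial ring of $G_0$ and $B=R_0/I_4(G_0)$. A 4-cycle is connected, so it lies in one copy, and $I_4(G)$ is generated by the ideals of the single copies. Hence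
$$R/I_4(G)=B^{\otimes_kN}.$$
Let $f_t$ be the image of $f=u-v$ in the $t$-th factor. By Theorem A, $f_t^2=0$. Also $f\ne0$ in $B$, and a tensor product over a field of nonzero vectors is nonzero, so
$$f_1f_2\cdots f_N=f\otimes f\otimes\cdots\otimes f\ne0.$$
Put $g=f_1+\dots+f_N$. When $g^N$ is expanded, every term with a repeated factor vanishes, and
$$g^N=N!\,f_1f_2\cdots f_N\ne0,$$
because $\operatorname{char}k=0$. In $g^{N+1}$ every term has a repeated factor, so $g^{N+1}=0$. So $g$ is nilpotent with $g^N\ne0$, which proves (3). $\square$
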